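\title{Simplicial cell decompositions of tori with fewer than $(d+1)!$ facets}

\begin{abstract}
The $d$-dimensional torus has a simplicial cell decomposition with $(d+1)!$ facets, and for $d\le 2$ no smaller one exists. We show that $(d+1)!$ is not a lower bound in general. The Delaunay tiling of the lattice $E_8$ gives a decomposition of $T^8$ with $337920<9!$ facets, products give decompositions with fewer than $(d+1)!$ facets for every $d\ge 16$, and random Delaunay triangulations show that $80\,(8\pi d)^{d/2}$ facets suffice for $d\ge2$. In the other direction, at least $\binom{2d}{d}$ facets are needed.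
\end{abstract}

\section{The question and the results}\label{sec:intro}

A finite poset $P$ with a unique minimal element $\hat 0$ is a \emph{simplicial poset} if every lower interval $[\hat 0,x]$ is isomorphic to a Boolean lattice, that is, to the face lattice of a simplex. Such a poset is the face poset, with $\hat 0$ as the empty face, of a regular CW complex $\Gamma(P)$ all of whose closed cells are simplices. (A CW complex is \emph{regular} if its closed cells are embedded balls; it is then determined up to homeomorphism by its face poset.) Unlike in a simplicial complex, two cells may have the same vertex set: two edges with the same pair of endpoints form a circle. But no cell is glued to itself, so a $k$-cell has $k+1$ distinct vertices. We call $P$ a \emph{simplicial cell decomposition} of a manifold $M$ if $\Gamma(P)$ is homeomorphic to $M$. The \emph{facets} of $P$ are its maximal elements, the top-dimensional cells of $\Gamma(P)$. Let $\mu(d)$ be the least number of facets of a simplicial cell decomposition of the torus $T^d=S^1\times\dots\times S^1$.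

The Steinberg torus of Dilks, Petersen and Stembridge is a simplicial cell decomposition of $T^d$ with $(d+1)!$ facets, for every $d\ge1$. The following question appears in \cite{OWR}.

\begin{quote}
\emph{Does every simplicial cell decomposition of $T^d$ have at least $(d+1)!$ facets?}
\end{quote}

The lowest dimensions suggest that it does. Let $f_i$ be the number of $i$-cells. For $d=1$ we have $f_1=f_0$, and an edge has two distinct endpoints, so $f_1\ge2$. For $d=2$ the Euler characteristic gives $f_0-f_1+f_2=0$, and every edge lies in two triangles, so $3f_2=2f_1$; hence $f_2=2f_0\ge6$, because a triangle has three distinct vertices. Thus $\mu(1)=2!$ and $\mu(2)=3!$.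

The number $(d+1)!$ also arises from the most obvious construction. Cut each unit cube of $\mathbb R^d$ into $d!$ simplices, one for each ordering of the coordinates. In $\mathbb R^d/\mathbb Z^d$ all vertices coincide, so one must divide by a sublattice $L\subset\mathbb Z^d$ that keeps the $d+1$ vertices of each simplex in different cosets. This forces $[\mathbb Z^d:L]\ge d+1$, and $L=\{x:\sum x_i\equiv0 \bmod (d+1)\}$ attains the bound, because two vertices of a simplex differ by a nonzero $0/1$-vector or its negative. The quotient has $(d+1)\cdot d!$ facets. The factor $d+1$ is optimal for this triangulation, and one may guess that the product is optimal too. It is not: the factor $d!$, the number of simplices per vertex, is wasteful.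

\begin{theorem}\label{thm:eight}
$\mu(8)\le 337920<362880=9!$. In particular, the answer to the question is negative.
\end{theorem}

\begin{theorem}\label{thm:product}
For all $s,j\ge0$ with $8s+j\ge1$,
\[
\mu(8s+j)\le(29s+j+1)\left(\tfrac{10}{21}\right)^s(8s+j)!\,.
\]
In particular $\mu(d)<(d+1)!$ for every $d\ge16$.
\end{theorem}

\begin{theorem}\label{thm:random}
$\mu(d)\le80\,(8\pi d)^{d/2}$ for all $d\ge2$. Consequently $\mu(d)/(d+1)!\to0$ superexponentially: $\log\frac{(d+1)!}{\mu(d)}\ge\frac12d\log d-O(d)$.
\end{theorem}

\begin{proposition}\label{prop:lower}
$\mu(d)\ge\binom{2d}{d}$ for all $d\ge1$. Moreover $\mu(1)=2!$ and $\mu(2)=3!$.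
\end{proposition}

The values $\mu(1)$ and $\mu(2)$ were found above; the binomial bound is deduced in Section~\ref{sec:lower} from a theorem of Novik and Swartz. We do not decide whether $\mu(d)\ge(d+1)!$ for $3\le d\le7$ and $9\le d\le15$.

All three upper bounds come from one criterion, Lemma~\ref{lem:quotient}, for the quotient of a periodic triangulation of $\mathbb R^d$ to be a simplicial cell decomposition. It is applied to triangulations built from the lattice $E_8$ in Sections~\ref{sec:E8}--\ref{sec:products}, and to a random triangulation in Section~\ref{sec:random}.

\section{Quotients of periodic triangulations}\label{sec:quotients}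

A \emph{triangulation} of $\mathbb R^d$ is a locally finite family $K$ of simplices, closed under taking faces, whose relative interiors partition $\mathbb R^d$; equivalently, the simplices cover $\mathbb R^d$ and any two meet in a common face. Lattices in $\mathbb R^d$ have rank $d$ and act by translations.

\begin{lemma}\label{lem:quotient}
Let $L\subset\mathbb R^d$ be a lattice and $K$ an $L$-invariant triangulation of $\mathbb R^d$ such that no two distinct vertices of a common simplex are congruent modulo $L$. Then the $L$-orbits of simplices of $K$, with the empty face, form a simplicial cell decomposition of $\mathbb R^d/L\cong T^d$, whose facets are the orbits of $d$-simplices. If $K$ is invariant under a lattice $\Lambda\supset L$ and has $N$ orbits of $d$-simplices under $\Lambda$, the number of facets is $[\Lambda:L]\,N$.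
\end{lemma}

\begin{proof}
There are finitely many orbits, since a bounded fundamental domain of $L$ meets finitely many simplices. Put $[\sigma]\le[\tau]$ if $\sigma+z\subset\tau$ for some $z\in L$, and call the resulting poset $P$. The hypothesis enters through one observation:
\begin{equation}\label{eq:rigid}
\text{if $\sigma\ne\emptyset$, $z\in L$, and $\sigma$ and $\sigma+z$ are both faces of $\tau$, then $z=0$.}
\end{equation}
Indeed, for a vertex $v$ of $\sigma$ both $v$ and $v+z$ are vertices of $\tau$. The map sending a face of $\tau$ to its orbit is onto $[\hat0,[\tau]]$ by definition and injective by \eqref{eq:rigid}. If $\sigma,\sigma'$ are faces of $\tau$ with $\sigma+z\subset\sigma'$, then $\sigma\subset\sigma'$ by \eqref{eq:rigid} again. So the map is an order isomorphism, and $P$ is a simplicial poset.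

The projection $\pi\colon\mathbb R^d\to\mathbb R^d/L$ is injective on each simplex $\tau$. Suppose $x,x+z\in\tau$, with $x$ in the relative interior of the face $\sigma$. Then $x+z$ lies in the relative interior of $\sigma+z\in K$ and in that of some face of $\tau$. These two simplices coincide, so $z=0$ by \eqref{eq:rigid}. Hence the sets $\pi(\tau)$ are embedded simplices whose relative interiors partition $\mathbb R^d/L$: they form a regular CW complex. If $\pi(\sigma)\subset\pi(\tau)$, a translate of a relatively interior point of $\sigma$ lies in $\tau$, and as before the corresponding translate of $\sigma$ is a face of $\tau$. So the face poset is $P$, and $\Gamma(P)\cong\mathbb R^d/L$.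

The union of the $d$-simplices is closed and has a complement of measure zero, so it is $\mathbb R^d$, and every simplex is a face of a $d$-simplex. Finally, no nonzero translation fixes a bounded set, so each $\Lambda$-orbit splits into $[\Lambda:L]$ orbits under $L$.
\end{proof}

The number of facets is thus a product, index times simplices per lattice point, and lowering one factor tends to raise the other. The square lattice shows the two devices that we use later.

\begin{example}\label{ex:plane}
Let $\Lambda=\mathbb Z^2$ and start from the tiling by unit squares. Cutting each square along the diagonal $(1,1)$ gives $N=2$, and the edge vectors are $\pm(1,0)$, $\pm(0,1)$, $\pm(1,1)$. The lattice $L$ must avoid them; for $L=\mathbb Z^2$ the quotient has a single vertex and is not a simplicial poset.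

\emph{A linear form.} The form $\phi(x,y)=x+y$ has absolute values $1,1,2$ on the edge vectors, so $L=\{\phi\equiv0\bmod3\}$ avoids them. The quotient has $3\cdot2=6$ facets. This is the model for Theorem~\ref{thm:product}.

\emph{A lattice containing $2\Lambda$.} The lattice $2\mathbb Z^2$ avoids the edge vectors and gives $4\cdot2=8$ facets. To halve the index, adjoin the class of $(1,1)$: the lattice $L=\{x+y\text{ even}\}$ still avoids the sides of the squares. But it contains $(1,1)$ and $(1,-1)$, which are congruent modulo $2\mathbb Z^2$, so neither diagonal can be an edge. Instead, cone each square from its center. The center is not a lattice point, so the new edge vectors are not in $L$. The quotient has $2\cdot4=8$ facets. The index was halved, but every cell had to be coned, which doubled $N$; nothing is gained. In $E_8$ the index drops by a factor $16$ while only $15$ of $135$ types of cells must be coned, and this proves Theorem~\ref{thm:eight}.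
\end{example}

Our triangulations come from the following standard construction. Let $X\subset\mathbb R^d$ be locally finite, and assume that the balls containing no point of $X$ have bounded radius. A \emph{Delaunay cell} of $X$ is a polytope $\operatorname{conv}(X\cap\partial B)$, where $B$ is an open ball with $B\cap X=\emptyset$ and $X\cap\partial B$ affinely spans $\mathbb R^d$. Its vertices are the points of $X\cap\partial B$, and its \emph{center}, the center of $B$, is determined by them. The Delaunay cells form a locally finite tiling of $\mathbb R^d$ in which any two cells meet in a common face, and every translation preserving $X$ preserves the tiling. For $X=\mathbb Z^2$ the cells are the unit squares.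

\section{The Delaunay tiling of $E_8$}\label{sec:E8}

Let
\[
E_8=\Bigl\{x\in\mathbb Z^8\cup(\mathbb Z+\tfrac12)^8:\ \sum x_i\in2\mathbb Z\Bigr\},
\]
and call $|x|^2=x\cdot x$ the \emph{norm} of $x$. Let $D_8=E_8\cap\mathbb Z^8$ and $h=(\frac12,\dots,\frac12)$, so that $E_8=D_8\cup(h+D_8)$. Since $D_8$ has index $2$ both in $\mathbb Z^8$ and in $E_8$, the covolume of $E_8$ is $1$. All norms are even: for $y\in D_8$ we have $|y|^2\equiv\sum y_i\pmod2$ and $|h+y|^2=2+\sum y_i+|y|^2$. Hence the minimal norm is $2$, and $x\cdot y=\frac12(|x+y|^2-|x|^2-|y|^2)$ is an integer. Vectors of norm $2$ are called \emph{roots}.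

We need the number of vectors of norm at most $8$. An integer vector of even norm lies in $E_8$ for all choices of signs. A half-integer vector does so for exactly $128$ of the $256$ choices, because changing one sign changes the coordinate sum by an odd integer. Listing absolute values of coordinates, with exponents for multiplicities, and counting positions times signs, we get:
\[
\begin{array}{c|l|r}
\text{norm}&\text{shapes}&\text{total}\\\hline
2&(1^20^6)\colon28\cdot4;\quad(\frac12^8)\colon128&240\\[2pt]
4&(2\,0^7)\colon8\cdot2;\quad(1^40^4)\colon70\cdot16;\quad(\frac32\,\frac12^7)\colon8\cdot128&2160\\[2pt]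
6&(2\,1^20^5)\colon168\cdot8;\quad(1^60^2)\colon28\cdot64;\quad(\frac32^2\frac12^6)\colon28\cdot128&6720\\[2pt]
8&(2^20^6)\colon28\cdot4;\quad(2\,1^40^3)\colon280\cdot32;\quad(1^8)\colon256;&\\[2pt]
 &(\frac32^3\frac12^5)\colon56\cdot128;\quad(\frac52\,\frac12^7)\colon8\cdot128&17520
\end{array}
\]
These are the values $240\,\sigma_3(m)$ for norm $2m$, where $\sigma_3(m)$ is the sum of the cubes of the divisors of $m$.

To find Delaunay cells we guess that their centers lie in $\frac1mE_8$ for small $m$, as the center of the unit square lies in $\frac12\mathbb Z^2$. For $c=w/m$ with $w\in E_8$, the map $x\mapsto w'=w-mx$ is a bijection from $E_8$ to the class $w+mE_8$, and $x=c-w'/m$. Therefore: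
\begin{equation}\label{eq:dictionary}
\begin{array}{l}
\text{the lattice points nearest to $c=w/m$ are the points $c-w'/m$,}\\
\text{where $w'$ runs over the shortest vectors of the class $w+mE_8$.}
\end{array}
\end{equation}
If these points affinely span $\mathbb R^8$, their convex hull is a Delaunay cell with center $c$. Cells from different classes modulo $mE_8$ are not $E_8$-translates of each other, since $c$ modulo $E_8$ determines $mc$ modulo $mE_8$. We find the shortest vectors in each class for $m=2$ and $m=3$; a volume count then shows that no cell is missing. In both cases a geometric inequality bounds the number of short vectors in a class, and the total number of classes forces equality.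

\begin{lemma}\label{lem:mod2}
The $256$ classes of $E_8/2E_8$ are: the class of $0$; $120$ classes whose shortest vectors are a pair of roots $\pm\alpha$; and $135$ classes whose shortest vectors are $16$ vectors $\pm f_1,\dots,\pm f_8$ of norm $4$ with the $f_i$ pairwise orthogonal.
\end{lemma}

The last $135$ classes are called \emph{norm-$4$ classes}, and $\pm f_1,\dots,\pm f_8$ is the \emph{frame} of the class.

\begin{proof}
Note that $x\equiv-x\pmod{2E_8}$. Let $x\equiv y$ with $x\ne\pm y$ and both norms at most $4$. Then $x+y$ and $x-y$ are nonzero elements of $2E_8$ and have norm at least $8$, so $|x|^2+|y|^2\ge8+2|x\cdot y|$. Hence both norms equal $4$ and $x\cdot y=0$. So the vectors of norm at most $4$ in a class, if any, are $0$ alone, or one pair of roots, or at most eight mutually orthogonal pairs of norm $4$. They occupy one class, $240/2=120$ classes, and at least $2160/16=135$ classes respectively. Since $1+120+135=256$, these are all classes, and each class of the third kind contains exactly $16$ vectors of norm $4$.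
\end{proof}

\begin{lemma}\label{lem:mod3}
Exactly $1920$ classes of $E_8/3E_8$ have minimal norm $8$. Each contains exactly nine vectors $w_0,\dots,w_8$ of norm $8$, and $w_i\cdot w_j=-1$ for $i\ne j$.
\end{lemma}

\begin{proof}
Two facts are used. If $x=y+3z$ with $y,z\in E_8$, then $|x|^2=|y|^2+6\,y\cdot z+9|z|^2\equiv|y|^2\pmod6$. And distinct congruent vectors satisfy $|x-y|^2\ge18$.

\emph{Norms $0,2,4$.} Two such vectors are at distance at most $2+2$, and $16<18$. So they lie in $1+240+2160$ distinct classes.

\emph{Norm $6$.} A class with a vector of norm $6$ contains no vector of norm $2$ or $4$, by the congruence modulo $6$, and is not $3E_8$, whose nonzero vectors have norm at least $18$. Distinct congruent vectors of norm $6$ satisfy $12-2x\cdot y\ge18$, so $x\cdot y\le-3$. If there are $k$ of them, the norm of their sum gives $0\le6k-3k(k-1)$, so $k\le3$. This yields at least $6720/3=2240$ further classes.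

\emph{Norm $8$.} Modulo $6$, the only shorter vectors that can be congruent to a vector $x$ of norm $8$ are roots. If $x\equiv\alpha$ for a root $\alpha$, then $18\le|x-\alpha|^2\le(\sqrt8+\sqrt2)^2=18$, and equality in the triangle inequality gives $x=-2\alpha$. Conversely $-2\alpha\equiv\alpha$. So $240$ vectors of norm $8$ lie in classes of roots, and the other $17520-240=17280$ are exactly the vectors of norm $8$ in classes of minimal norm $8$. Distinct congruent ones satisfy $16-2x\cdot y\ge18$, so $x\cdot y\le-1$. For $k$ such vectors $w_i$,
\begin{equation}\label{eq:nine}
0\le\Bigl|\sum w_i\Bigr|^2\le8k-k(k-1),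
\end{equation}
so $k\le9$. This yields at least $17280/9=1920$ further classes.

Now $1+240+2160+2240+1920=6561=3^8$. So there are exactly $1920$ classes of minimal norm $8$, each has $k=9$, and equality in \eqref{eq:nine} forces all inner products to be $-1$.
\end{proof}

\begin{proposition}\label{prop:tiling}
Up to translation by $E_8$, the Delaunay cells of $E_8$ are
\begin{itemize}
\item $135$ cross-polytopes $\operatorname{conv}(c\pm\frac12f_1,\dots,c\pm\frac12f_8)$, one for each norm-$4$ class, where $\pm f_1,\dots,\pm f_8$ is the frame and $c=\frac12f_1$;
\item $1920$ regular simplices with edge length $\sqrt2$.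
\end{itemize}
Two distinct vertices of a cell differ by a root, unless they are antipodal vertices of a cross-polytope, which differ by a vector $\pm f_i$ of the frame.
\end{proposition}

\begin{proof}
Apply \eqref{eq:dictionary} with $m=2$ and $w=f_1$. The nearest lattice points are $c\pm\frac12f_i$. The vectors $\frac12f_i$ are orthonormal, so the cell is a cross-polytope made of $2^8$ corner simplices of volume $1/8!$. Non-antipodal vertices are lattice points at squared distance $1+1=2$.

Apply \eqref{eq:dictionary} with $m=3$ and $w=w_0$ from Lemma~\ref{lem:mod3}. There are nine nearest lattice points, with squared distances $\frac19|w_i-w_j|^2=\frac19(8+8+2)=2$. The eight edge vectors at one of them have norm $2$ and inner products $1$. Their Gram matrix $I+J$, with $J$ the all-ones matrix, has eigenvalues $9,1,\dots,1$. So the points span a regular simplex of volume $\sqrt9/8!$.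

Since the Delaunay cells tile $\mathbb R^8$, the volumes of orbit representatives add up to the covolume $1$. The cells found so far contribute
\[
\frac{135\cdot256+1920\cdot3}{8!}=\frac{34560+5760}{40320}=1,
\]
and every cell has positive volume, so there are no others.
\end{proof}

It remains to triangulate the cross-polytopes. In orthonormal coordinates along the frame such a cell is $Q=\{\sum|x_i|\le1\}$, and its proper faces are the simplices spanned by sets of vertices $\pm e_i$ without an antipodal pair. The two operations of Example~\ref{ex:plane} generalize.

\emph{Cutting along the diagonal $[-e_1,e_1]$.} The $2^7=128$ maximal simplices are $\operatorname{conv}(e_1,-e_1,\pm e_2,\dots,\pm e_8)$, one for each choice of the seven signs. An interior point $x$ of $Q$ lies in the relative interior of exactly one of their faces, the one spanned by $e_1$, $-e_1$ and the vertices $\operatorname{sgn}(x_i)e_i$ with $i\ge2$, $x_i\ne0$: these vertices must carry the weights $|x_i|$, and the remaining weight $1-\sum_{i\ge2}|x_i|>|x_1|$ is shared by $e_1$ and $-e_1$ in positive parts.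

\emph{Coning from the center.} The $2^8=256$ maximal simplices are $\operatorname{conv}(0,\pm e_1,\dots,\pm e_8)$. An interior point $x$ lies in the relative interior of the face spanned by $0$ and the vertices $\operatorname{sgn}(x_i)e_i$ with $x_i\ne0$, and of no other.

In both cases the faces containing the whole diagonal, respectively the center, have their relative interiors inside the interior of $Q$, and the other faces are exactly the proper faces of $Q$. The boundary is not subdivided, so the choices in different cells are independent.

\begin{corollary}\label{cor:triang}
For $\nu$ of the $135$ norm-$4$ classes, cone all cross-polytopes of the class from their centers. For each other class choose a frame vector $f$, and cut all cross-polytopes of the class along the diagonal parallel to $f$. The result is an $E_8$-invariant triangulation of $\mathbb R^8$ with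
\[
1920+128(135-\nu)+256\nu=19200+128\nu
\]
orbits of $8$-simplices. Two distinct vertices of a common simplex differ by (i) a root, (ii) a vector $\pm f$ with $f$ a chosen frame vector, or (iii) a vector not in $E_8$.
\end{corollary}

\begin{proof}
The relative interiors of the simplices partition the interior of each cell and, since the cells meet face to face, the union of the boundaries. For the last claim, a simplex contains at most one center, and it contains two antipodal vertices of a cross-polytope only if they span the chosen diagonal. A center is congruent modulo $E_8$ to $\frac12f_1$, which has odd norm $1$; so it is not in $E_8$, and neither is its difference with a lattice point.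
\end{proof}

\section{The eight-dimensional torus}\label{sec:eight}

Without coning, $E_8$ has $19200=\frac{10}{21}\cdot8!$ simplices per lattice point, against $8!$ for the cube. Since $9!/19200=18.9$, a sublattice of index at most $18$ that avoids the $240$ roots and one frame vector from each class would beat $9!$. We look among the lattices $L$ with $2E_8\subset L\subset E_8$, because Lemma~\ref{lem:mod2} describes them completely. Such an $L$ is given by the subspace $W=L/2E_8$ of $E_8/2E_8\cong\mathbb F_2^8$, and it contains no root exactly when every nonzero element of $W$ is a norm-$4$ class. As in the plane, $L$ then contains the whole frame of each such class, and the corresponding cross-polytopes must be coned.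

\begin{proof}[Proof of Theorem~\ref{thm:eight}]
Let
\begin{align*}
g_1&=(2,0,0,0,0,0,0,0),&g_2&=(1,1,1,1,0,0,0,0),\\
g_3&=(1,1,0,0,1,1,0,0),&g_4&=(1,0,1,0,1,0,1,0).
\end{align*}
These vectors lie in $E_8$ and have norm $4$ and pairwise inner products $2$. Put $L=2E_8+\mathbb Zg_1+\dots+\mathbb Zg_4$ and $W=L/2E_8$.

\emph{The index is $16$.} Suppose $\sum\varepsilon_ig_i\in2E_8$ with $\varepsilon_i\in\{0,1\}$. The coordinates of an element of $2E_8$ are integers, all even or all odd. Coordinates number $8,4,6,7$ of the sum are $0,\varepsilon_2,\varepsilon_3,\varepsilon_4$, so $\varepsilon_2=\varepsilon_3=\varepsilon_4=0$. Also $g_1\notin2E_8$, since $(1,0,\dots,0)$ has odd coordinate sum. So the $g_i$ are independent modulo $2E_8$, $|W|=16$, and $[E_8:L]=256/16=16$.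

\emph{There are no roots in $L$.} For $g=\sum a_ig_i$ we have $|g|^2=4\sum a_i^2+4\sum_{i<j}a_ia_j$, and for $y\in E_8$ we have $|g+2y|^2=|g|^2+4\,g\cdot y+4|y|^2$. So all norms in $L$ are divisible by $4$. By Lemma~\ref{lem:mod2}, the $15$ nonzero elements of $W$ are norm-$4$ classes.

Apply Corollary~\ref{cor:triang}, coning for these $\nu=15$ classes and choosing any frame vector in the other $120$. Differences of type (i) are not in $L$, which has no roots. Those of type (ii) lie in a class outside $W$, hence outside $L$. Those of type (iii) are not even in $E_8$. By Lemma~\ref{lem:quotient} we obtain a simplicial cell decomposition of $T^8$ with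
\[
16\,(1920+120\cdot128+15\cdot256)=16\cdot21120=337920
\]
facets.
\end{proof}

\begin{remark}
Within this scheme $\dim W=4$ is both necessary and the largest possible. If $\dim W=k$, the count is $2^{8-k}\bigl(19200+128(2^k-1)\bigr)=2^{8-k}\cdot19072+32768$, which is at least $643072>9!$ for $k\le3$. On the other hand, if $L\supset 2E_8$ has no roots, all its norms are divisible by $4$, by Lemma~\ref{lem:mod2} and the formula for $|g+2y|^2$, so $x\cdot y$ is even on $L$. The form $x\cdot y\bmod2$ on $E_8/2E_8$ is nondegenerate, because a Gram matrix of $E_8$ has determinant $1$, and a subspace on which it vanishes has dimension at most $4$.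
\end{remark}

\section{Products}\label{sec:products}

To reach other dimensions we triangulate products of copies of $E_8$ and $\mathbb Z$. A product of simplices is triangulated once the vertices of each factor are ordered, and these orders must be invariant under translation and agree on common faces. A linear form $\phi$ that vanishes on no edge vector provides such orders. The same form, reduced modulo a suitable integer, provides the sublattice, as in the first part of Example~\ref{ex:plane}.

\begin{lemma}\label{lem:product}
For $i=1,\dots,q$ let $K_i$ be a $\Lambda_i$-invariant triangulation of $\mathbb R^{k_i}$ whose vertex set is the lattice $\Lambda_i$, with $N_i$ orbits of $k_i$-simplices. Let $\phi_i\colon\Lambda_i\to\mathbb Z$ be a homomorphism with $1\le|\phi_i(v-w)|\le R_i$ for every edge $vw$ of $K_i$. Put $d=\sum k_i$ and $m=1+\sum R_i$. Then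
\[
\mu(d)\le m\cdot d!\,\prod_{i=1}^q\frac{N_i}{k_i!}.
\]
\end{lemma}

\begin{proof}
Any two vertices of a simplex of $K_i$ span an edge, so $\phi_i$ takes distinct values on them and orders them totally; this uses the lower bound $|\phi_i|\ge1$. Let $\Lambda=\bigoplus\Lambda_i$. Call a nonempty subset of $\Lambda$ a \emph{chain} if it lies in $\prod_i\operatorname{vert}\sigma_i$ for some simplices $\sigma_i\in K_i$ and is totally ordered in the product order. Let $K$ be the family of convex hulls of chains, the staircase triangulation. We recall why it is a triangulation, by showing that every $x=(x_1,\dots,x_q)\in\mathbb R^d$ is a convex combination with positive weights of exactly one chain, with unique weights.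

A chain $c_0<\dots<c_p$ with weights $\lambda_a>0$ of sum $1$ is encoded by the step function $v\colon(0,1]\to\Lambda$ that equals $c_0,\dots,c_p$ on consecutive intervals, closed on the right, of lengths $\lambda_0,\dots,\lambda_p$; then $\sum\lambda_ac_a=\int_0^1v(t)\,dt$. Each component $v_i$ is a weakly increasing step function with values in the vertices of one simplex of $K_i$, and conversely any such components define a weighted chain. The condition $\int v_i=x_i$ writes $x_i$ as a positive convex combination of the values of $v_i$. So these values are the vertices of the simplex of $K_i$ that contains $x_i$ in its relative interior, and the time spent at a vertex is its barycentric coordinate. As the values appear in increasing order, exactly one $v_i$ satisfies the condition.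

By uniqueness of the weights chains are affinely independent, and the relative interiors of their hulls partition $\mathbb R^d$. Subsets of chains are chains, so $K$ is a triangulation, and it is $\Lambda$-invariant because the $\phi_i$ are homomorphisms. A chain with $d+1$ elements must use all vertices of a $k_i$-simplex $\sigma_i$ in each factor and advance one factor by one step at a time. It therefore determines the $\sigma_i$, and for given $\sigma_i$ there are $d!/\prod k_i!$ such chains. So $K$ has $d!\prod N_i/k_i!$ orbits of $d$-simplices under $\Lambda$.

Let $L=\{x\in\Lambda:\sum\phi_i(x_i)\equiv0\bmod m\}$, a sublattice of index at most $m$. If $x<y$ lie in a common chain, then $0\le\phi_i(y_i-x_i)\le R_i$ for each $i$, and the value is positive whenever $x_i\ne y_i$. Since all terms have the same sign, $1\le\sum\phi_i(y_i-x_i)\le m-1$, so $y-x\notin L$. Lemma~\ref{lem:quotient} applies.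
\end{proof}

In the lemma the densities $N_i/k_i!$ multiply while the ranges $R_i$ only add. A block with density below $1$ therefore wins once it is repeated, whatever its range. The basic block is $\mathbb R$ cut at the integers, with $k=N=R=1$ and $\phi$ the identity; $d$ copies of it give the decomposition with $(d+1)!$ facets from Section~\ref{sec:intro}. For $E_8$ the lemma allows no extra vertices, so every cross-polytope must have a diagonal on which $\phi$ is small and nonzero.

\begin{lemma}\label{lem:block}
There are an $E_8$-invariant triangulation of $\mathbb R^8$ with vertex set $E_8$ and $19200$ orbits of $8$-simplices, and a homomorphism $\phi\colon E_8\to\mathbb Z$ with $1\le|\phi|\le29$ on all edge vectors.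
\end{lemma}

\begin{proof}
Let $a=(0,1,2,3,4,5,6,23)$ and $\phi(x)=a\cdot x$. The coordinate sum of $a$ is $44$, so $a\in E_8$ and $\phi$ takes integer values; and $|a|^2=91+529=620$. The coordinates of $a$ are distinct and nonnegative, so $1\le|\phi|\le23+6=29$ on the roots $\pm e_i\pm e_j$. The last coordinate exceeds the sum $21$ of the others, so on the roots $\frac12(\pm1,\dots,\pm1)$ we have $1=\frac{23-21}2\le|\phi|\le\frac{23+21}2=22$.

Let $\pm f_1,\dots,\pm f_8$ be a frame. The vectors $\frac12f_i$ form an orthonormal basis, so $\sum_i\phi(f_i)^2=4|a|^2=2480$. Suppose that each $\phi(f_i)$ is $0$ or at least $30$ in absolute value. Since $3\cdot900>2480$, at most two are nonzero, and $2480=16\cdot155$ is a sum of two integer squares. Squares are $0$ or $1$ modulo $4$, so if a sum of two squares is divisible by $4$, both squares are even. Dividing by $4$ twice makes $155\equiv3\pmod4$ a sum of two squares, which is impossible. Hence every frame contains a vector $f$ with $1\le|\phi(f)|\le29$. Apply Corollary~\ref{cor:triang} with $\nu=0$ and these frame vectors.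
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:product}]
Apply Lemma~\ref{lem:product} to $s$ blocks from Lemma~\ref{lem:block}, each with density $19200/8!=\frac{10}{21}$ and range $29$, and $j$ blocks $\mathbb Z$. Then $m=29s+j+1$, which gives the inequality. For $d=16+j$ take $s=2$:
\[
\mu(d)\le\tfrac{100}{441}(59+j)\,d!<(17+j)\,d!=(d+1)!,
\]
because $5900+100j<7497+441j$.
\end{proof}

For $s=1$, $j=0$ the bound is $30\cdot19200=576000>9!$, so Theorem~\ref{thm:eight} is not a special case.

\section{Random Delaunay triangulations}\label{sec:random}

Theorem~\ref{thm:product} gains an exponential factor over $(d+1)!$. To gain more we give up lattice vertices and take the Delaunay tiling of $n$ random points in a flat torus $\mathbb R^d/L$. The hypothesis of Lemma~\ref{lem:quotient} holds if all empty balls have diameter less than the shortest vector of $L$, so $n$ must be large enough to hit all balls of that size. The number of facets will be about $n$ times $d^{d/2}e^{O(d)}$. The choice of $L$ matters: for $L=\mathbb Z^d$ the balls to be hit have radius $\frac12$ and volume $d^{-d/2}e^{O(d)}$, so a random sample needs about $d^{d/2}e^{O(d)}$ points and the main gain is lost. A lattice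 without short vectors brings $n$ down to $e^{O(d)}$.

\begin{proof}[Proof of Theorem~\ref{thm:random}]
Let $d\ge2$, let $\kappa=\pi^{d/2}/\Gamma(\frac d2+1)$ be the volume of the unit ball, and define $r$ by $\kappa(2r)^d=1$. By the Minkowski--Hlawka theorem, for every ball centered at $0$ of volume less than $\zeta(d)=\sum_{k\ge1}k^{-d}$ there is a lattice of covolume $1$ with no nonzero point in the ball. As $\zeta(d)>1$, there is a lattice $L$ of covolume $1$ whose nonzero vectors have length at least $2r$. Let $M=\mathbb R^d/L$, a flat torus of volume $1$. Open balls of radius at most $r$ embed in $M$, and $\kappa r^d=2^{-d}$. Let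
\[
n=\bigl\lceil e\,2^d\bigl(d\log(4d+4)+2\bigr)\bigr\rceil,
\]
take independent uniform points $p_1,\dots,p_n\in M$, and let $X\subset\mathbb R^d$ be the set of all their lifts.

\emph{Step 1: with probability above $\frac34$ there is no large empty ball.} There are infinitely many balls of radius $r$, so we reduce to a finite net of slightly smaller ones. Let $\delta=\frac1{d+1}$ and let $Y\subset M$ be a maximal set with pairwise distances at least $\delta r$. The open balls of radius $\delta r/2$ around its points are disjoint and have volume $(\delta/4)^d$, so $|Y|\le(4d+4)^d$. Let $\mathcal E$ be the event that each open ball of radius $(1-\delta)r$ around a point of $Y$ contains some $p_i$. Such a ball has volume $2^{-d}(1+\frac1d)^{-d}\ge2^{-d}/e$, so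
\[
\mathbb P(\text{not }\mathcal E)\le(4d+4)^d\exp(-n2^{-d}/e)\le e^{-2}<\tfrac14 .
\]
By maximality every point of $M$ is at distance less than $\delta r$ from $Y$, so every open ball of radius $r$ contains one of these smaller balls. Thus on $\mathcal E$ every open ball in $\mathbb R^d$ that avoids $X$ has radius less than $r$. The Delaunay tiling of $X$ then exists, and the vertices of a cell have pairwise distances less than $2r$, so they are pairwise incongruent modulo $L$.

\emph{Step 2: the cells are simplices.} Fix a bounded fundamental domain $F$ of $L$, and let $x_i\in F$ be the lift of $p_i$; the $x_i$ are independent and uniform in $F$. If $y_0,\dots,y_{d+1}$ lie on a sphere, the determinant with rows $(1,y_k,|y_k|^2)$ vanishes, and this is a nonzero polynomial in the coordinates. For distinct indices $i_0,\dots,i_{d+1}$ and fixed $z_k\in L$, it vanishes at $y_k=x_{i_k}+z_k$ with probability $0$. There are countably many choices, so almost surely no $d+2$ lifts of distinct sample points are cospherical. On $\mathcal E$ the vertices of a cell are lifts of distinct sample points by Step 1. So on $\mathcal E$, almost surely, every cell has $d+1$ vertices, the tiling is an $L$-invariant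 triangulation, and Lemma~\ref{lem:quotient} applies. The number of facets is at most $Z$, the number of $L$-orbits of affinely independent $(d+1)$-subsets of $X$ whose open circumscribed ball has radius less than $r$ and avoids $X$.

\emph{Step 3: the expectation of $Z$.} The points of a subset counted by $Z$ are incongruent, hence lifts of $p_{i_0},\dots,p_{i_d}$ for some $i_0<\dots<i_d$, and each orbit has a representative $(x_{i_0},x_{i_1}+z_1,\dots,x_{i_d}+z_d)$ with $z_k\in L$. Given these points, with circumradius $\rho<r$, the ball embeds in $M$, and the other $n-d-1$ sample points miss it with probability $(1-\kappa\rho^d)^{n-d-1}$. Let $G(y_0,\dots,y_d)$ be this quantity if the $y_k$ are affinely independent with circumradius $\rho<r$, and $0$ otherwise. Summing over the $z_k$ unfolds the integrals over $F$ into integrals over $\mathbb R^d$: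
\[
\mathbb EZ\le\binom n{d+1}\int_{(\mathbb R^d)^{d+1}}\mathbf 1_F(y_0)\,G(y_0,\dots,y_d)\,dy_0\cdots dy_d .
\]
As $G$ depends only on the circumradius, we change variables to center $c$, radius $\rho$ and directions $u_k\in S^{d-1}$, with $y_k=c+\rho u_k$. The spherical Blaschke--Petkantschin formula \cite[Theorem~7.3.1]{SW} states that
\[
dy_0\cdots dy_d=d!\,\Delta(u)\,\rho^{d^2-1}\,d\rho\,dc\,d\omega(u_0)\cdots d\omega(u_d),
\]
where $\Delta(u)$ is the volume of the simplex with vertices $u_0,\dots,u_d$, and $\omega$ is the surface measure on $S^{d-1}$, of total mass $d\kappa$. For fixed $\rho$ and $u$, the integral of $\mathbf 1_F(c+\rho u_0)$ over $c$ is $1$. Hence $\mathbb EZ\le\binom n{d+1}I_1I_2$, where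
\[
I_1=\int_0^r(1-\kappa\rho^d)^{n-d-1}\rho^{d^2-1}\,d\rho,\qquad I_2=\int_{(S^{d-1})^{d+1}}d!\,\Delta(u)\,d\omega^{d+1}.
\]
The substitution $t=\kappa\rho^d$ gives $\rho^{d^2-1}d\rho=t^{d-1}dt/(d\kappa^d)$, and extending the range to $[0,1]$ gives a beta integral:
\[
\binom n{d+1}I_1\le\frac{n!}{(d+1)!\,(n-d-1)!}\cdot\frac1{d\kappa^d}\cdot\frac{(d-1)!\,(n-d-1)!}{(n-1)!}=\frac n{d^2(d+1)\kappa^d}.
\]
For $I_2$, write $d!\,\Delta(u)=|\det A|$, where $A$ has rows $(1,u_k)$, and let the $u_k$ be independent and uniform on the sphere. The second-moment matrix of a row is $\operatorname{diag}(1,\frac1d,\dots,\frac1d)$, by symmetry and $|u_k|=1$. Expand $\det(A)^2$ as a sum over pairs of permutations. The rows are independent, so the expectation of a term is a product of entries of this diagonal matrix; it is $0$ unless the two permutations are equal, and then it is $d^{-d}$. So $\mathbb E\det(A)^2=(d+1)!\,d^{-d}$, and Cauchy--Schwarz gives $I_2\le(d\kappa)^{d+1}\sqrt{(d+1)!\,d^{-d}}$. Together,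
\[
\mathbb EZ\le n\,\kappa\,d^{d/2-1}\sqrt{\frac{d!}{d+1}}\,.
\]
From $\Gamma(x+1)\ge\int_x^\infty x^xe^{-t}dt=(x/e)^x$ we get $\kappa\,d^{d/2}\le(2\pi e)^{d/2}$. The trapezoid rule underestimates the integral of the concave function $\log$, so $\log d!-\frac12\log d\le\int_1^d\log x\,dx$, that is, $d!\le e\sqrt d\,(d/e)^d$. Hence $\sqrt{d!/(d+1)}\le2d^{-1/4}(d/e)^{d/2}$, and
\[
\mathbb EZ\le b:=2n\,d^{-5/4}(2\pi d)^{d/2}.
\]

\emph{Step 4: conclusion.} By Markov's inequality $\mathbb P(Z>2b)\le\frac12$. Since $\frac14+\frac12<1$, with positive probability $\mathcal E$ holds, the tiling is a triangulation and $Z\le2b$. Thus $\mu(d)\le2b$. Put $\lambda=d\log(4d+4)\ge2\log12>4$. Then $n\le2^d\bigl(e(\lambda+2)+1\bigr)\le2^d\bigl(3\cdot\frac32\lambda+\frac14\lambda\bigr)\le5\cdot2^d\lambda$. Also $\log x\le x/e$ applied to $x=d^{1/4}$ gives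
\[
\log(4d+4)\le\log8+\log d\le2.08+\tfrac4e\,d^{1/4}\le4d^{1/4}.
\]
Therefore
\[
\mu(d)\le4n\,d^{-5/4}(2\pi d)^{d/2}\le20\,d^{-1/4}\log(4d+4)\,(8\pi d)^{d/2}\le80\,(8\pi d)^{d/2}.
\]
So $\log\mu(d)\le\frac12d\log d+O(d)$, while $\log(d+1)!=d\log d-O(d)$; the statement on the ratio follows.
\end{proof}

\section{A lower bound from Betti numbers}\label{sec:lower}

For $d=2$ the Euler characteristic and the bound $f_0\ge3$ sufficed. In higher dimension the right bookkeeping is the $h$-vector, whose entries add up to the number of facets and are bounded below by the topology. Let $P$ be a simplicial poset with $\Gamma(P)$ a closed $d$-manifold, let $f_{i-1}$ be the number of cells with $i$ vertices, with $f_{-1}=1$, and define $h_0,\dots,h_{d+1}$ by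
\[
\sum_{j=0}^{d+1}h_j\,t^{\,d+1-j}=\sum_{i=0}^{d+1}f_{i-1}(t-1)^{d+1-i}.
\]
The leading coefficient gives $h_0=1$, and $t=1$ gives $\sum_jh_j=f_d$, the number of facets. Let $\tilde\beta_i$ be the reduced Betti numbers of $\Gamma(P)$ over a field. The theorem of Novik and Swartz \cite{NS} that we use states that
\begin{equation}\label{eq:NS}
h_j\ge\binom{d+1}j\sum_{i=1}^j(-1)^{j-i}\tilde\beta_{i-1}\qquad(1\le j\le d).
\end{equation}
For $j=d+1$ equality holds in \eqref{eq:NS}: setting $t=0$ gives $h_{d+1}=\sum_i(-1)^{d+1-i}f_{i-1}$, and the Euler--Poincar\'e formula for the reduced chain complex replaces $f_{i-1}$ by $\tilde\beta_{i-1}$, with $\tilde\beta_{-1}=0$.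

\begin{proof}[Proof of the bound $\mu(d)\ge\binom{2d}d$ in Proposition~\ref{prop:lower}]
For $T^d$ we have $\tilde\beta_0=0$ and $\tilde\beta_k=\binom dk$ for $k\ge1$. Writing $\binom dk=\binom{d-1}k+\binom{d-1}{k-1}$ makes the alternating sum telescope: $\sum_{k=0}^{j-1}(-1)^{j-1-k}\binom dk=\binom{d-1}{j-1}$. Removing the term $k=0$, which is $(-1)^{j-1}$, shows that the sum in \eqref{eq:NS} equals $\binom{d-1}{j-1}+(-1)^j$. Hence
\begin{align*}
f_d&\ge1+\sum_{j=1}^{d+1}\binom{d+1}j\left[\binom{d-1}{j-1}+(-1)^j\right]\\
&=\sum_{j=1}^{d}\binom{d+1}j\binom{d-1}{d-j}+\sum_{j=0}^{d+1}(-1)^j\binom{d+1}j .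
\end{align*}
The second sum is $0$. The first is $\binom{2d}d$ by Vandermonde's identity, since the missing term $j=0$ contains $\binom{d-1}d=0$.
\end{proof}

For $d=1$ and $d=2$ the bound is $2$ and $6$, the exact values. For $d=3$ it is $20$, already less than $4!=24$. Together with Theorem~\ref{thm:random} it gives $\binom{2d}d\le\mu(d)\le80\,(8\pi d)^{d/2}$ for all $d\ge2$.

\begin{thebibliography}{9}

\bibitem{OWR}
Mathematisches Forschungsinstitut Oberwolfach,
\texttt{https://ems.press/content/serial-article-files/46323?nt=1},
doi:10.4171/owr/2011/08.

\bibitem{NS}
Novik and Swartz, \emph{Socles of Buchsbaum modules, complexes and posets}, Adv. Math. 222 (2009).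

\bibitem{SW}
Schneider and Weil, \emph{Stochastic and Integral Geometry}.

\end{thebibliography}
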